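
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Strong Pebbles Are $(k-1)$-Exponentially\\ More Succinct than Weak Pebbles}


\begin{abstract}
A tree-walking automaton with $k$ pebbles uses its pebbles as a stack. Strong pebbles may be lifted from anywhere in the tree, weak pebbles only by a head that stands on them. We prove the conjecture that, for every $k\ge 2$, automata with $k$ strong pebbles are $(k-1)$-exponentially more succinct than automata with $k$ weak pebbles. The witnessing strong automata are deterministic, have $O(n^2)$ states, and lift only pebble $1$ remotely. The lower bound holds against nondeterministic weak automata with any number of pebbles. The reason is arithmetic: along a chain of identical gadgets a small strong automaton can count modulo a prime larger than $\exp_{k-1}(n)$, whereas a weak automaton with $s$ states distinguishes long chains only by residues modulo numbers whose prime factors are at most $s+1$. We also show that for $k=1$ strong pebbles can be replaced by weak ones with a linear increase in size.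
\end{abstract}

\section{The question and the result}

\subsection{Pebble automata}

\emph{Trees} are finite binary trees whose nodes are labeled by a finite nonempty alphabet $\Sigma$; every internal node has a left and a right child. A set of trees is a \emph{tree language}.

A (nondeterministic) \emph{$k$-pebble automaton} over $\Sigma$ has a finite set of states, some of them initial and some accepting, and pebbles numbered $1,\dots,k$. At every moment it is in one state, and its head is at one node. It chooses a transition according to its state, the label of the current node, the type of the current node (root, left child or right child; leaf or internal), and the set of pebbles lying on the current node. A transition changes the state and performs one of the following actions: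
\begin{itemize}
\item stay, or move to the parent, the left child or the right child;
\item drop pebble $i+1$ on the current node, if exactly pebbles $1,\dots,i$ are placed;
\item lift the last dropped pebble.
\end{itemize}
So the pebbles form a stack. A run starts at the root in an initial state with no pebble placed; a tree is accepted if some run reaches an accepting state. The automaton is \emph{deterministic} if it has one initial state and never has a choice between two transitions. The pebbles are \emph{strong} if the last dropped pebble can be lifted from anywhere, the head staying where it is. They are \emph{weak} if it can be lifted only when the head is on the node carrying it. An automaton with $k=0$ is \emph{pebble-free}. The \emph{size} is the number of states (equivalently, up to a polynomial, the size of the description).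

Between dropping and lifting a weak pebble the head may travel, but it comes back to the node where it started; seen from outside, the whole excursion is just a change of state. With a strong pebble the excursion may end somewhere else, and so it can also transport the head. How much is this worth?

The complexity of the basic decision problems does not tell. Emptiness and inclusion are EXPTIME-complete for $k=0$, and for each $k\ge1$ they are $k$-EXPTIME-complete both for $k$ strong and for $k$ weak pebbles. Moreover, every tree language recognized by a pebble automaton, weak or strong, is regular, since an equivalent MSO formula can be computed. Succinctness is a finer measure. Put $\exp_0(n)=n$ and $\exp_{j+1}(n)=2^{\exp_j(n)}$.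

\begin{definition}
Automata with $k$ strong pebbles are \emph{$(k-1)$-exponentially more succinct} than automata with $k$ weak pebbles if there are a finite nonempty alphabet $\Sigma$ (possibly depending on $k$) and tree languages $(L_n)_{n\ge1}$ over $\Sigma$ such that
\begin{itemize}
\item each $L_n$ is recognized by a strong $k$-pebble automaton of size polynomial in $n$;
\item each $L_n$ is recognized by some weak $k$-pebble automaton;
\item for all sufficiently large $n$, every weak $k$-pebble automaton recognizing $L_n$ has size at least $\exp_{k-1}(n)$.
\end{itemize}
\end{definition}

It was conjectured in \cite{CPTA} that this holds for every $k\ge2$. We prove it.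

\begin{theorem}\label{thm:main}
Let $k\ge2$. There are a finite alphabet $\Sigma=\Sigma_k$ and tree languages $(L_n)_{n\ge1}$ over $\Sigma$ such that:
\begin{enumerate}
\item[(1)] $L_n$ is recognized by a deterministic strong $k$-pebble automaton $A_n$ with $O(n^2)$ states, in which pebbles $2,\dots,k$ are lifted only when the head is on them;
\item[(2)] $L_n$ is recognized by a nondeterministic pebble-free tree-walking automaton, hence by a weak $k$-pebble automaton;
\item[(3)] for all $n\ge1$ and all $k'\ge0$, every nondeterministic weak $k'$-pebble automaton recognizing $L_n$ has at least $\exp_{k-1}(n)$ states.
\end{enumerate}
\end{theorem}

\begin{corollary}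
The conjecture is true: for every $k\ge2$, automata with $k$ strong pebbles are $(k-1)$-exponentially more succinct than automata with $k$ weak pebbles.
\end{corollary}

\begin{proof}
The three conditions of the definition follow from (1), from (2), and from (3) with $k'=k$.
\end{proof}

For $k=1$ there is no superpolynomial gap: the strong-to-weak translation costs only a constant factor (Proposition~\ref{prop:one}). Apart from elementary algebra, the proof of Theorem~\ref{thm:main} uses two outside facts: the regularity of pebble languages quoted above, and Bertrand's postulate (for every integer $M\ge1$ there is a prime $p$ with $M<p\le 2M$).

\subsection{The idea in the smallest case}\label{sec:idea}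

Take $k=2$ and $n=1$. Write a word as a tree by hanging it along a right-going spine (Section~\ref{sec:words}), and consider
\[
g=\$\;\#00\;\#01\;\#10,\qquad w_\ell=\rhd\, g^\ell\,\lhd .
\]
Each copy of $g$ lists the same $p=3$ \emph{names} $u_0=00$, $u_1=01$, $u_2=10$. We want to decide whether $3\mid\ell$ by moving through the copies from left to right while holding, in copy $x$, the name $u_{x\bmod 3}$. For $\ell=3$ the names to be held are marked by a bar:
\[
\rhd\;\;\$\,\#00\,\overline{\#01}\,\#10\;\;\$\,\#00\,\#01\,\overline{\#10}\;\;\$\,\overline{\#00}\,\#01\,\#10\;\;\lhd .
\]
In the last copy the held name is $u_0$ exactly when $3\mid\ell$; for $\ell=2$ it would be $u_2$.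

How does one get from one bar to the next? Starting at $\#01$ in copy~1, drop pebble~1 there and walk to copy~2. Compare its names, one after another, with the name under pebble~1; a second pebble marks the candidate, so that one can run back and forth and compare bit by bit. When the equal name $\#01$ of copy~2 is found, the head is on it. \emph{Now lift pebble $1$ remotely}, and step to the next name, $\#10$. This is the second bar. For general $n$ the names have $n+1$ bits, $p$ may be any prime up to $2^{n+1}$, and polynomially many states suffice.

With weak pebbles the last move is not available. To free pebble~1 the automaton must return to copy~1, first lifting every later pebble, and after that the name it had found in copy~2 survives only in its finite control, which has to distinguish $p$ possibilities.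

For $k>2$ we replace the $(n+1)$-bit names by longer ones, which $k-1$ pebbles can compare; there will be $\exp_{k-1}(n+1)$ of them. For the lower bound we must show that weak automata really cannot count modulo a large prime along a chain of identical cells. Here it matters that $p$ is prime, and not only large. Divisibility of $\ell$ by a product $q_1\cdots q_r$ of distinct primes can be tested by a pebble-free automaton with about $q_1+\dots+q_r$ states, one pass over the chain for each $q_i$. The invariant to control is therefore not the size of the period but its prime factors. We show in Section~\ref{sec:lower} that for a weak automaton with $s$ states these are at most $s+1$, whatever the number of pebbles.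

\section{Combs, names, gadgets}\label{sec:words}

Fix $k\ge2$ and put $K=k-2$. Let
\[
\Sigma=\{\square,\rhd,\lhd,\$\}\cup\{\#_j,0_j,1_j:0\le j\le K\}.
\]

\paragraph{Combs.} A word $a_1\cdots a_L$ is encoded by the \emph{comb} with spine nodes $1,\dots,L$ labeled $a_1,\dots,a_L$: spine node $i<L$ has a leaf labeled $\square$ as left child and spine node $i+1$ as right child; spine node $L$ is a leaf. We picture the spine as running from left to right. Thus a step \emph{right} goes to the right child and a step \emph{left} goes to the parent.

\paragraph{Names.} Fix $n\ge1$. Let $N_0=\{0,1\}^{n+1}$ and $N_{j+1}=\{0,1\}^{N_j}$, the set of functions from $N_j$ to $\{0,1\}$. By induction $|N_j|=\exp_{j+1}(n+1)$. An element of $N_j$ is a \emph{name of order $j$}. Fix a linear order on each $N_j$ and encode names by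
\begin{align*}
\mathrm{enc}_0(b_1\cdots b_{n+1})&=\#_0\,(b_1)_0\cdots(b_{n+1})_0,\\
\mathrm{enc}_{j+1}(f)&=\#_{j+1}\;\mathrm{enc}_j(v_1)\,f(v_1)_{j+1}\;\cdots\;\mathrm{enc}_j(v_r)\,f(v_r)_{j+1},
\end{align*}
where $v_1,\dots,v_r$ are all the elements of $N_j$ in order. The factors $\mathrm{enc}_j(v_i)f(v_i)_{j+1}$ are the \emph{entries} of $\mathrm{enc}_{j+1}(f)$, and $v_i$ is the name of the entry. So a function is written as its full table of values, and each argument is spelled out. This is what makes comparison cheap: to compare two functions, an automaton looks up each argument of one table in the other, which takes only comparisons of names of order one less.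

Let $I_0=\{0_0,1_0\}$ and $I_{j+1}=I_j\cup\{\#_j,0_{j+1},1_{j+1}\}$. By induction all symbols of $\mathrm{enc}_j(v)$ after the first lie in $I_j$, while $\#_j\notin I_j$.

\paragraph{The prime and the gadget.} Let $M=\exp_{k-1}(n)\ge2$ and let $p$ be a prime with $M<p\le2M$. For $j\ge1$ we have $2\exp_j(n)\le\exp_j(n+1)$: for $j=1$ both sides equal $2^{n+1}$, and inductively
\[
\exp_{j+1}(n+1)=2^{\exp_j(n+1)}\ge 2^{2\exp_j(n)}=\exp_{j+1}(n)^2\ge2\exp_{j+1}(n).
\]
Hence $p\le 2M\le\exp_{k-1}(n+1)=|N_K|$, and we can fix distinct names $u_0,\dots,u_{p-1}\in N_K$. Let
\[
g=\$\,\mathrm{enc}_K(u_0)\cdots\mathrm{enc}_K(u_{p-1}),\qquad w_\ell=\rhd\,g^\ell\,\lhd\quad(\ell\ge1),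
\]
and let $t_\ell$ be the comb of $w_\ell$. In $w_\ell$, the symbol that follows an occurrence of $\mathrm{enc}_j(v)$ is a bit of order $j+1$ if $j<K$, and one of $\#_K,\$,\lhd$ if $j=K$. In each case it is not in $I_j$, so the end of an occurrence can be recognized.

\section{The strong automaton}\label{sec:strong}

We describe $A_n$ as a program. Whenever an expected symbol or move is missing, $A_n$ halts without accepting. The program first checks that all left children of spine nodes are leaves and from then on stays on the spine. It uses two elementary routines.
\begin{itemize}
\item $\mathit{Skip}_j$: make one step right, then continue right as long as the label is in $I_j$. Started on the first symbol of an occurrence of $\mathrm{enc}_j(v)$ in $w_\ell$, it ends on the symbol just after that occurrence.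
\item $\mathit{Find}(i)$: go to the root, then go right until the current node carries pebble $i$.
\end{itemize}

\subsection{Comparing two names}

The subroutine $\mathit{Eq}_j(i)$, for $i\ge1$ and $i+j+1\le k$, compares two names of order $j$, one marked by pebble $i$ and one marked by the head.
\begin{itemize}
\item \emph{Precondition:} exactly pebbles $1,\dots,i$ are placed; pebble $i$ is on the first symbol of an occurrence $\alpha$ of an encoded name of order $j$, and the head is on the first symbol of another such occurrence $\beta$, disjoint from $\alpha$.
\item \emph{Postcondition} (on $w_\ell$): the same pebbles are placed at the same nodes, the head is again on the first symbol of $\beta$, and the answer is ``yes'' if the two names are equal and ``no'' otherwise.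
\item It uses only the pebbles $i+1,\dots,i+j+1$, and each is lifted only with the head on it.
\end{itemize}

\paragraph{$\mathit{Eq}_0(i)$.} Drop pebble $i+1$. For $c=1,\dots,n+1$: go $c$ steps right and store the bit found; $\mathit{Find}(i)$; go $c$ steps right and compare with the stored bit; $\mathit{Find}(i+1)$. If the comparison in some round fails, then, after the $\mathit{Find}(i+1)$ of that round, lift pebble $i+1$ and answer ``no''. After $n+1$ rounds without mismatch, lift pebble $i+1$ and answer ``yes''. Counting $c$ steps in each of the $n+1$ rounds takes $O(n^2)$ states.

\paragraph{$\mathit{Eq}_{j+1}(i)$, for $j\ge0$.} For each entry of $\beta$ we look for the entry of $\alpha$ with the same name and compare the two bits. Pebble $i+1$ marks the current entry of $\beta$. No pebble then marks $\beta$ itself, but none is needed: the entry lies inside $\beta$, and the beginning of $\beta$ is the nearest $\#_{j+1}$ to the left. This is why one new pebble per order is enough.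
\begin{enumerate}
\item[E1.] Make one step right (to the first entry of $\beta$).
\item[E2.] \emph{[Head on the first symbol $\#_j$ of an entry of $\beta$, with name $v$.]} Drop pebble $i+1$; $\mathit{Find}(i)$; make one step right (to the first entry of $\alpha$).
\item[E3.] \emph{[Head on the first symbol $\#_j$ of an entry of $\alpha$, with name $v'$.]} Call $\mathit{Eq}_j(i+1)$. If the answer is ``no'': $\mathit{Skip}_j$, then one step right; if the label is $\#_j$, repeat E3, else halt without accepting. If the answer is ``yes'': $\mathit{Skip}_j$, store the bit $c$ of order $j+1$ found there, and go to E4.
\item[E4.] $\mathit{Find}(i+1)$, lift pebble $i+1$, then $\mathit{Skip}_j$; the head is on the bit of the entry $v$ of $\beta$. If this bit is not $c$, set the answer to ``no'' and go to E5. Otherwise make one step right; if the label is $\#_j$, go to E2, else set the answer to ``yes'' and go to E5.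
\item[E5.] Move left, at least one step, until the label is $\#_{j+1}$. Return the answer.
\end{enumerate}

\begin{lemma}\label{lem:eq}
On $w_\ell$, $\mathit{Eq}_j(i)$ meets its specification for all $0\le j\le K$ and $i\ge1$ with $i+j+1\le k$. It has $O(n^2)$ states for fixed $k$.
\end{lemma}

\begin{proof}
Induction on $j$; for $\mathit{Eq}_0$ both statements are clear from the description. Consider $\mathit{Eq}_{j+1}(i)$. When $\mathit{Eq}_j(i+1)$ is called in E3, pebble $i+1$ is the last one placed and lies on the first symbol of the occurrence of $\mathrm{enc}_j(v)$ in $\beta$, while the head is on the first symbol of the occurrence of $\mathrm{enc}_j(v')$ in $\alpha$. These are disjoint, so the precondition holds (the pebble is now in $\beta$ and the head in $\alpha$), and afterwards the head is back at $v'$. Since $\alpha$ has an entry for \emph{every} element of $N_j$, and exactly one, E3 finds the entry with $v'=v$ and never halts. E4 then compares the bits of the two entries with name $v$. After the last entry of $\beta$, the symbol reached is a bit of order $j+2$ or one of $\#_{j+1},\$,\lhd$, and not $\#_j$. So the answer is ``yes'' if and only if the two functions $N_j\to\{0,1\}$ agree everywhere.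

At the start of E5 the head is either inside $\beta$ after its first symbol, or on the symbol just after $\beta$ (which may itself be $\#_{j+1}$; hence ``at least one step''). All symbols of $\beta$ after the first lie in $I_{j+1}\not\ni\#_{j+1}$, so E5 stops on the first symbol of $\beta$.

The pebbles used are $i+1$ and, by induction, $i+2,\dots,i+j+2$; pebble $i+1$ is lifted in E4 with the head on it. Finally, the program of $\mathit{Eq}_{j+1}$ contains one call of $\mathit{Eq}_j$, and nothing is stored during this call. Inserting the program of $\mathit{Eq}_j$ there adds only $O(1)$ states to it.
\end{proof}

\subsection{The main program}

\begin{enumerate}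
\item[M0.] Walk down the spine (from the root through right children) checking that every left child of a spine node is a leaf. Return to the root and check that its label is $\rhd$.
\item[M1.] Make one step right, to $\$$, and one more, to $\#_K$.
\item[M2.] \emph{Advance cyclically.} Perform $\mathit{Skip}_K$. If the label is $\#_K$, stop there. If it is $\$$ or $\lhd$, move left, at least one step, to the nearest $\$$, and then one step right.
\item[M3.] Drop pebble $1$. Move right to the first $\$$ or $\lhd$. If it is $\lhd$: $\mathit{Find}(1)$, make one step left, and accept if and only if the label is $\$$. If it is $\$$: make one step right, to $\#_K$.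
\item[M4.] Call $\mathit{Eq}_K(1)$. If the answer is ``yes'', \emph{lift pebble $1$ (remotely)} and go to M2. If it is ``no'', perform $\mathit{Skip}_K$; if the label is $\#_K$, repeat M4, else halt without accepting.
\end{enumerate}

The call $\mathit{Eq}_K(1)$ uses pebbles $2,\dots,K+2=k$. So $A_n$ is a deterministic strong $k$-pebble automaton with $O(n^2)$ states. On every tree, pebbles $2,\dots,k$ are lifted only directly after a $\mathit{Find}$ of the same pebble, so only pebble $1$ is ever lifted remotely. Define
\[
L_n=L(A_n).
\]
Then part (1) of Theorem~\ref{thm:main} holds by construction. We never need to know exactly which trees other than the $t_\ell$ belong to $L_n$. In particular $A_n$ does not have to verify that its input is some $t_\ell$.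

\begin{proposition}\label{prop:star}
For all $\ell\ge1$: $t_\ell\in L_n$ if and only if $p\mid\ell$.
\end{proposition}

\begin{proof}
We show that, for $1\le x\le\ell$, at the $x$-th entry into M2 no pebble is placed and the head is on the first symbol of $\mathrm{enc}_K(u_{(x-1)\bmod p})$ in the $x$-th copy of $g$. For $x=1$ this is what M1 achieves. Assume it for $x$. M2 moves to the next name in the same copy; if there is none, $\mathit{Skip}_K$ ends on $\$$ or $\lhd$, the nearest $\$$ to the left is that of copy $x$, and the head goes to $u_0$ of copy $x$. In both cases the head arrives at $u_{x\bmod p}$ of copy $x$, and M3 drops pebble $1$ there.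

If $x<\ell$, then M3 goes to $u_0$ of copy $x+1$, and M4 compares the names of that copy with $u_{x\bmod p}$. Since $u_0,\dots,u_{p-1}$ are distinct, Lemma~\ref{lem:eq} shows that M4 stops at $u_{x\bmod p}$ of copy $x+1$ and lifts pebble $1$ there. This is the assertion for $x+1$. If $x=\ell$, then M3 finds $\lhd$ and accepts if and only if the name under pebble $1$, which is $u_{\ell\bmod p}$, is the first of its copy, that is, $\ell\bmod p=0$.
\end{proof}

\subsection{Recognition without pebbles}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
As a pebble language, $L_n$ is regular: it is recognized by a deterministic bottom-up tree automaton, which assigns to a leaf with label $a$ the state $\delta(a)$, to an internal node with label $a$ the state $\delta(a,r_1,r_2)$, where $r_1,r_2$ are the states of its left and right child, and which accepts if the state of the root is in a set $F$. By M0, in every tree of $L_n$ all left children of spine nodes are leaves. So the following pebble-free automaton recognizes $L_n$. At the root it guesses a claimed state $r\in F$. At an internal spine node with label $a$ and claim $r$ it visits the left child, which must be a leaf, reads its label $b$, returns, guesses a state $r'$ with $\delta(a,\delta(b),r')=r$, and moves to the right child with claim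 $r'$. At the last spine node, with label $a$ and claim $r$, it accepts if and only if $\delta(a)=r$.
\end{proof}

\section{Two-way behaviors and their powers}\label{sec:algebra}

We turn to the lower bound. An automaton that walks on $t_\ell$ crosses $\ell$ identical cells. If it only moved to the right, then its effect on one cell would be a relation $Y$ on its states, and on $\ell$ cells the relation $Y^\ell$. We first treat powers of a relation, and then extend the result to walks in both directions.

Let $Q$ be a finite set with $\sigma\ge1$ elements and put
\[
\Lambda=\mathrm{lcm}(1,\dots,\sigma).
\]
All prime factors of $\Lambda$ are at most $\sigma$. Relations are composed from left to right, and $Y^*$ is the reflexive-transitive closure of $Y$.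

\begin{lemma}\label{lem:rel}
Let $Y\subseteq Q\times Q$. Then $Y^{r+\Lambda}=Y^r$ for all sufficiently large $r$.
\end{lemma}

\begin{proof}
Let $r\ge\sigma$ and $(a,b)\in Y^r$. Among the first $\sigma+1$ vertices of a walk of length $r$ from $a$ to $b$ two coincide, so the walk contains a closed walk of some length $c$ with $1\le c\le\sigma$. Traversing it $\Lambda/c$ additional times gives $(a,b)\in Y^{r+\Lambda}$. Thus $Y^r\subseteq Y^{r+\Lambda}$ for $r\ge\sigma$. So, for exponents $r\ge\sigma$ in any one of the finitely many residue classes modulo $\Lambda$, the powers form an increasing chain of subsets of the finite set $Q\times Q$, and such a chain is eventually constant.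
\end{proof}

A \emph{behavior} is a quadruple $b=(LL,LR,RL,RR)$ of subsets of $Q\times Q$; let $\mathcal B$ be the finite set of behaviors. Think of a box with a left and a right end: $(q,q')\in LR$ means that an automaton entering at the left end in state $q$ can leave at the right end in state $q'$, and so on. To multiply $b_1,\dots,b_m\in\mathcal B$, put the boxes in a row; box $i$ has the boundaries $i-1$ and $i$. Consider the digraph with vertices $(q,\rightarrow,i)$ and $(q,\leftarrow,i)$, for $q\in Q$, $0\le i\le m$ (``crossing boundary $i$ in that direction in state $q$''), and with these edges for each $1\le i\le m$:
\begin{itemize}
\item from $(q,\rightarrow,i-1)$ to $(q',\leftarrow,i-1)$ for $(q,q')\in LL_i$;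
\item from $(q,\rightarrow,i-1)$ to $(q',\rightarrow,i)$ for $(q,q')\in LR_i$;
\item from $(q,\leftarrow,i)$ to $(q',\leftarrow,i-1)$ for $(q,q')\in RL_i$;
\item from $(q,\leftarrow,i)$ to $(q',\rightarrow,i)$ for $(q,q')\in RR_i$.
\end{itemize}
The product $b_1\cdots b_m$ is the behavior given by reachability from the entrances $(\cdot,\rightarrow,0)$, $(\cdot,\leftarrow,m)$ to the exits $(\cdot,\leftarrow,0)$, $(\cdot,\rightarrow,m)$. Replacing some consecutive boxes by one box carrying their product does not change reachability between the remaining vertices, so the product is associative. The empty product is the identity $(\emptyset,\mathrm{id},\mathrm{id},\emptyset)$.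

\begin{lemma}\label{lem:beh}
There is $m_0\ge1$ such that $b^{m+\Lambda}=b^m$ for all $b\in\mathcal B$ and all $m\ge m_0$.
\end{lemma}

\begin{proof}
Fix $b$ and write $b^m=(LL_m,LR_m,RL_m,RR_m)$. The digraph for $b^m$ is the part of the digraph for $b^{m+1}$ formed by its first $m$ boxes, and also, after a shift, the part formed by its last $m$ boxes. Hence $LL_m\subseteq LL_{m+1}$ and $RR_m\subseteq RR_{m+1}$. So there is $m_1\ge1$ such that $LL_m$ and $RR_m$ are constant for $m\ge m_1$; let $R$ be the constant value of $RR_m$.

Now look at the two-box digraph for $b^m\cdot b$. A path from the left end to the right end first crosses the middle boundary to the right, then returns to it some number of times, each time by $LL_1$ in the second box followed by $RR_m$ in the first, and finally leaves through the second box. Paths from the right end to the left end are described in the same way. Thus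
\[
LR_{m+1}=LR_m\,(LL_1\,RR_m)^*\,LR_1,\qquad RL_{m+1}=RL_1\,(RR_m\,LL_1)^*\,RL_m .
\]
For $m\ge m_1$ the factors other than $LR_m$ and $RL_m$ do not depend on $m$. With $Z=(LL_1R)^*LR_1$ and $Z'=RL_1(R\,LL_1)^*$ we obtain
\[
LR_{m_1+r}=LR_{m_1}Z^r,\qquad RL_{m_1+r}=(Z')^r\,RL_{m_1}\qquad(r\ge0).
\]
By Lemma~\ref{lem:rel}, $b^{m+\Lambda}=b^m$ for all large $m$. As $\mathcal B$ is finite, one threshold $m_0$ serves all $b$.
\end{proof}

\section{The lower bound for weak pebbles}\label{sec:lower}

Let $B$ be a weak $k'$-pebble automaton with $s$ states recognizing $L_n$. We normalize acceptance. Add a new state $\top$; every accepting state may go to $\top$ (staying in place), and $\top$ may move anywhere and may lift the last dropped pebble when the head is on it. Let $Q$ be the new set of states, so $\sigma=|Q|=s+1$. In state $\top$ the automaton can visit its pebbles in reverse order of dropping, lift them all, and go to the root; and $\top$ can be entered only from an accepting state. Hence $B$ accepts a tree if and only if the modified automaton can go from (some initial state, root, no pebbles) to ($\top$, root, no pebbles). From now on transitions are those of the modified automaton.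

We divide $t_\ell$ into \emph{pieces}. Piece $0$ is the spine node labeled $\rhd$ with its left leaf; for $1\le i\le\ell$, piece $i$ is the $i$-th \emph{cell}, consisting of the spine nodes of the $i$-th copy of $g$ and their left leaves; piece $\ell+1$ is the node labeled $\lhd$. Consecutive pieces are joined by one edge, from the last spine node of the left piece to the first spine node of the right one. All cells are identical, node types included, so we may speak of \emph{the same local node} in two cells.

\subsection{Outline}

Consider first $k'=0$. What the automaton can do in a cell, from its entering at the first or last spine node to its leaving, is described by a behavior $b\in\mathcal B$, the same for all cells. So the $\ell$ cells together have behavior $b^\ell$. If $\ell\ge m_0$, with $m_0$ from Lemma~\ref{lem:beh}, then $b^{\ell+\Lambda}=b^\ell$, and $B$ cannot distinguish $t_\ell$ from $t_{\ell+\Lambda}$. Choose such an $\ell$ divisible by $p$. By Proposition~\ref{prop:star}, $p\mid\ell+\Lambda$, so $p\mid\Lambda$, and $p\le\sigma=s+1$.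

With pebbles, identical cells need no longer behave identically. When a pebble is dropped in a cell, the computation that follows can explore the whole comb, and its outcome may depend on the numbers $a$ and $b$ of cells to the left and to the right. Since the pebble is weak, this outcome is still only a change of state at the node of the drop. By induction it depends on $a$ and $b$ only up to a threshold and a modulus, and so, away from the two ends, the behaviors of the cells form a periodic sequence. We then apply Lemma~\ref{lem:beh} to the product over one period. Each pebble multiplies the modulus by $\Lambda$, but brings in no new prime.

\subsection{Runs as sequences of level-$j$ steps}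

Let $\vec p=(p_1,\dots,p_j)$, with $0\le j\le k'$, be a tuple of nodes (not necessarily distinct) of a tree. Write $(q,x)\Rightarrow_{\vec p}(q',y)$ if there is a run, possibly of length zero, from state $q$ at $x$ to state $q'$ at $y$, both with exactly the pebbles $1,\dots,j$ placed at $\vec p$, during which the pebbles $1,\dots,j$ are never lifted. For $j<k'$ and a node $x$ let $E_{\vec p}(x)\subseteq Q\times Q$ be the set of pairs $(q,q')$ for which there are states $q_1,q_2$ such that
\begin{itemize}
\item with the pebbles at $\vec p$, some transition at $x$ drops pebble $j+1$ and changes the state from $q$ to $q_1$;
\item $(q_1,x)\Rightarrow_{\vec p\,x}(q_2,x)$, where $\vec p\,x=(p_1,\dots,p_j,x)$;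
\item with the pebbles at $\vec p\,x$, some transition at $x$ lifts pebble $j+1$ and changes the state from $q_2$ to $q'$.
\end{itemize}
For $j=k'$ put $E_{\vec p}(x)=\emptyset$. A \emph{level-$j$ step} is either a single stay or move transition, with the pebbles at $\vec p$, or a change from $(q,x)$ to $(q',x)$ with $(q,q')\in E_{\vec p}(x)$. In a run witnessing $(q,x)\Rightarrow_{\vec p}(q',y)$ every drop of pebble $j+1$ is followed by its lift, and as the pebble is weak, it is lifted at the node where it was dropped. Hence the run is a sequence of level-$j$ steps, and conversely. \emph{This is the point where weakness is used.} For a strong pebble the second kind of step could change the node as well, as it does in M4 of $A_n$.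

\subsection{Similar pebbled combs}

A \emph{pebbled comb} with $j$ pebbles is a pair $(\ell,\vec p)$, where $\ell\ge1$ and $\vec p$ is a $j$-tuple of nodes of $t_\ell$. Its \emph{marked} pieces are the pieces $0$ and $\ell+1$ and all pieces that contain a pebble. The sequences (possibly empty) of unmarked cells between consecutive marked pieces are its \emph{gaps}; the length of a gap is its number of cells.

For $h\ge0$ and $D\ge1$ write $u\approx_{h,D}u'$ if $u=u'$, or if $u,u'\ge h$ and $u\equiv u'\pmod D$. This is an equivalence relation on the nonnegative integers. Two pebbled combs with the same number of pebbles are \emph{$(h,D)$-similar} if they have the same number of marked pieces, if each pebble lies in corresponding marked pieces (counted from the left) and there on the same local node, and if the lengths of corresponding gaps are $\approx_{h,D}$-equivalent. Then the nodes of marked pieces correspond to each other; corresponding nodes have the same label, the same type and the same pebbles.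

Let $m_0$ be as in Lemma~\ref{lem:beh}. Set $h_{k'+1}=0$, $D_{k'+1}=1$ and, for $j=k',\dots,0$,
\[
D_j=D_{j+1}\,\Lambda,\qquad h_j=2h_{j+1}+D_{j+1}\,m_0 .
\]
Two gap lengths that are different but $\approx_{h_j,D_j}$-equivalent thus leave room for $h_{j+1}$ exceptional cells at each end and at least $m_0$ periods of length $D_{j+1}$ between them.

\begin{lemma}\label{lem:transfer}
Let $0\le j\le k'$, and let $(\ell,\vec p)$ and $(\ell',\vec p\,')$ be $(h_j,D_j)$-similar pebbled combs with $j$ pebbles. Then for all states $q,q'$ and all nodes $x,y$ in marked pieces, with corresponding nodes $x',y'$,
\[
(q,x)\Rightarrow_{\vec p}(q',y)\iff(q,x')\Rightarrow_{\vec p\,'}(q',y').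
\]
\end{lemma}

\begin{proof}
We use downward induction on $j$: either $j=k'$, or the lemma holds for $j+1$. Write $h=h_{j+1}$ and $D=D_{j+1}$. As $h\le h_j$ and $D\mid D_j$, $(h_j,D_j)$-similarity implies $(h,D)$-similarity.

\smallskip
\emph{(i) Detours from marked pieces.} Let $x$ be in a marked piece. Then placing a further pebble on $x$ and on $x'$ changes neither the marked pieces nor the gaps, so $(\ell,\vec p\,x)$ and $(\ell',\vec p\,'x')$ are $(h,D)$-similar. The transitions that drop or lift pebble $j+1$ at $x$ and at $x'$ are the same. So $E_{\vec p}(x)=E_{\vec p\,'}(x')$ by the lemma for $j+1$; for $j=k'$ both sets are empty.

\smallskip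
\emph{(ii) Detours from gaps.} Let $x$ be a node of an unmarked cell with $a$ cells of its gap to its left and $b$ to its right. Placing pebble $j+1$ on $x$ marks this cell and splits its gap into gaps of lengths $a$ and $b$. Let $x'$ be the same local node in an unmarked cell of the corresponding gap of $(\ell',\vec p\,')$, with $a'$ cells to the left and $b'$ to the right. If $a\approx_{h,D}a'$ and $b\approx_{h,D}b'$, then $(\ell,\vec p\,x)$ and $(\ell',\vec p\,'x')$ are $(h,D)$-similar, and $E_{\vec p}(x)=E_{\vec p\,'}(x')$ as in (i). Since a pebbled comb is similar to itself, the same holds for two cells of one gap of a single pebbled comb.

\smallskip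
\emph{(iii) Behaviors of cells.} The \emph{behavior} of an unmarked cell is the element of $\mathcal B$ defined by level-$j$ steps at nodes of the cell, as follows. A pair $(q,q')$ is in $LL$ (in $LR$) if, starting in state $q$ at the first spine node of the cell, the automaton can make some level-$j$ steps inside the cell and then a move that leaves it to the left (to the right), being in state $q'$ just after this move; $RL$ and $RR$ are defined in the same way, starting at the last spine node and leaving to the left and to the right, respectively. (A detour given by $E_{\vec p}(x)$ counts as a step at $x$, although the run behind it may visit the whole comb.) The stay and move transitions available at a node of an unmarked cell depend only on the state and the local node, and its other level-$j$ steps are governed by (ii). Hence, in two corresponding gaps, the behavior of a cell depends only on the $\approx_{h,D}$-classes of its numbers $a$ and $b$, and in the same way for both pebbled combs. The behavior of a whole gap, defined likewise, is the product of the behaviors of its cells: cut a walk inside the gap whenever it crosses from one cell to another.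

\smallskip
\emph{(iv) Corresponding gaps have equal behavior.} Let their lengths be $L$ and $L'$. If $L=L'$, this follows from (iii). Otherwise $L,L'\ge h_j$, and we may assume $L'=L+D\Lambda e$ with an integer $e>0$. A cell of a gap of length $L$ with $a$ cells to its left has $b=L-1-a$ cells to its right. Note that $L\ge2h$.
\begin{itemize}
\item For the first $h$ cells, $a<h$ and $b\ge L-h\ge h$. Since $L\equiv L'\pmod D$, the cells with the same $a$ in the two gaps have equivalent $b$'s. So the first $h$ cells have the same behaviors in both gaps.
\item Symmetrically, the last $h$ cells, where $b<h\le a$, have the same behaviors.
\item For the middle $L-2h$ cells both $a,b\ge h$. Their behaviors depend only on $a$ and $L-1-a$ modulo $D$, hence only on $a$ modulo $D$ and $L$ modulo $D$. So, from $a=h$ on, they form a $D$-periodic sequence $z_0z_1\cdots z_{D-1}z_0z_1\cdots$, which is the same in both gaps.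
\end{itemize}
Write $L-2h=mD+r$ with $0\le r<D$. Since $L-2h\ge Dm_0$, we have $m\ge m_0$. Moreover $L'-2h=(m+\Lambda e)D+r$. With $\zeta=z_0\cdots z_{D-1}$, the products over the middle cells are
\[
\zeta^{m}z_0\cdots z_{r-1}\qquad\text{and}\qquad\zeta^{m+\Lambda e}z_0\cdots z_{r-1},
\]
and they are equal by Lemma~\ref{lem:beh}. So the gaps have equal behavior.

\smallskip
\emph{(v) Conclusion.} Cut a run of level-$j$ steps from $(q,x)$ to $(q',y)$ at its configurations in marked pieces. Between two consecutive such configurations it either makes one level-$j$ step within a marked piece, or leaves a marked piece by a move across a joining edge into an adjacent (possibly empty) gap and is next in a marked piece when it leaves this gap, at either end. In the second case the states before and after are related by the move transition, which depends on the state, the label, the type and the pebbles of the node that is left, followed by $LL$ or $LR$ (if the gap is entered at its left end) or $RL$ or $RR$ (if at its right end) of the behavior of the gap; an empty gap has the identity behavior. Level-$j$ steps at corresponding nodes of marked pieces agree by (i), and the gap behaviors agree by (iv). So a run exists for one pebbled comb if and only if one exists for the other.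
\end{proof}

\subsection{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
Apply Lemma~\ref{lem:transfer} with $j=0$. Without pebbles, the marked pieces of $t_\ell$ are $0$ and $\ell+1$, and the only gap has length $\ell$. The root lies in piece $0$. So if $\ell,\ell'\ge \max(h_0,1)$ and $\ell\equiv\ell'\pmod{D_0}$, then $B$ accepts $t_\ell$ if and only if it accepts $t_{\ell'}$. Take a multiple $\ell\ge\max(h_0,1)$ of $p$. By Proposition~\ref{prop:star}, $B$ accepts $t_\ell$, hence also $t_{\ell+D_0}$, and so $p\mid\ell+D_0$. It follows that $p$ divides $D_0=\Lambda^{k'+1}$. As $p$ is prime, $p\mid\Lambda=\mathrm{lcm}(1,\dots,s+1)$ and $p\le s+1$. Therefore $s\ge p-1\ge M=\exp_{k-1}(n)$.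
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Sharpness}

\begin{remark}
For every integer constant $c\ge1$ the languages $L_{n^c}$ have strong $k$-pebble automata with $O(n^{2c})$ states, while all weak pebble automata for them, with any number of pebbles, have at least $\exp_{k-1}(n^c)$ states.
\end{remark}

\begin{remark}
The proof of (3) used only that $B$ accepts $t_\ell$ for $p\mid\ell$ and rejects it for $p\nmid\ell$. So every weak pebble automaton that separates these two sets of combs has at least $p-1$ states. This is nearly optimal: a deterministic pebble-free automaton with $p+1$ states walks down the spine, counts the symbols $\$$ modulo $p$, and at $\lhd$ goes to its accepting state if and only if the count is $0$.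
\end{remark}

The construction of $A_n$ needs pebble $1$ as a remote marker and at least one further pebble for the comparison. With one pebble alone there is no superpolynomial gap.

\begin{proposition}\label{prop:one}
Every strong $1$-pebble automaton $A$ with $s$ states is equivalent to a weak $1$-pebble automaton $A'$ with $O(s)$ states.
\end{proposition}

The difficulty is a remote lift: $A$ drops its pebble at $u$ and lifts it at $v\ne u$, while $A'$ must lift its own pebble at $u$. So $A'$ guesses the last visit of $A$ to $u$ and lifts the pebble then. From that moment the pebble of $A$ is a \emph{phantom}, and $A'$ must make sure that the simulated walk never returns to $u$. It does so by following the path from $u$ to $v$ and using its own, now free, pebble as a fence at each node of this path.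

\begin{proof}
The automaton $A'$ accepts as soon as the simulated state of $A$ is accepting. It has three modes.

\emph{Free mode.} $A'$ simulates $A$ with no pebble placed. When $A$ drops its pebble at $u$, so does $A'$, and it enters pebbled mode.

\emph{Pebbled mode.} The pebbles of $A$ and $A'$ are both at $u$. $A'$ simulates $A$ step by step, except for lifts away from $u$. At $u$ it can simulate a lift of $A$ and return to free mode. Alternatively, at $u$ it can guess that $A$ will not visit $u$ again before lifting its pebble. It then chooses a transition of $A$, for the node $u$ carrying the pebble, that moves from $u$ to a neighbor $w$ with new state $q$, lifts its own pebble, moves to $w$, and enters phantom mode in state $q$. It remembers the direction from $w$ to the \emph{back neighbor} $w^-=u$, which is known from the move and from the type of $u$.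

\emph{Phantom mode} at $w$ in state $q$, with back neighbor $w^-$; no pebble of $A'$ is placed. Let $C$ be the connected component of $t-w^-$ that contains $w$, where $t$ is the input tree. The invariant is that the pebble of $A$ is placed outside $C$. Now $A'$ may do one of the following.
\begin{enumerate}
\item[(i)] If $A$ can lift in state $q$ at $w$ when the pebble is not on $w$, simulate this lift and return to free mode at $w$.
\item[(ii)] Drop its pebble on $w$ and simulate stay and move transitions of $A$ as if no pebble were on any visited node, never moving from $w$ to $w^-$. At some moment when the head is at $w$, lift the pebble and resume phantom mode with the current state of $A$ and the same back direction.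
\item[(iii)] Apply a transition of $A$, for a node without pebble, that moves from $w$ to a neighbor $w'\ne w^-$, and continue in phantom mode at $w'$ with back neighbor $w$.
\end{enumerate}
Each mode needs a state of $A$ and a bounded amount of further information, so $O(s)$ states suffice. $A'$ lifts its pebble only with the head on it.

\emph{Soundness.} When phantom mode is entered from pebbled mode, the pebble of $A$ is on $u=w^-\notin C$. In (i) the lift is legal for $A$, since $w\in C$ does not carry its pebble. In (ii) the simulated walk stays in $C$, because $C$ can be left only from $w$ to $w^-$; so $A$ indeed sees no pebble. In (iii), $w'$ and $w^-$ are distinct neighbors of $w$ and therefore lie in different components of $t-w$. So the component of $t-w$ containing $w'$ avoids $w^-$ and is contained in $C$, and the invariant is preserved. Hence all simulated steps are legal steps of $A$, and every tree accepted by $A'$ is accepted by $A$.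

\emph{Completeness.} Take an accepting run of $A$ and one of its phases between dropping the pebble at a node $u$ and the next lift or acceptance. If the phase ends with acceptance, or with a lift at $u$, then it can be simulated in pebbled mode. Suppose it ends with a lift at $v\ne u$. Simulate it in pebbled mode up to the last visit of $u$ in the phase, then enter phantom mode. Let $u=w_{-1},w_0,\dots,w_m=v$ be the path from $u$ to $v$ in $t$. For $0\le i\le m$, after its last visit to $w_{i-1}$ in the phase, the walk stays in one component of $t-w_{i-1}$. This is the component of $v$, so the walk moves from $w_{i-1}$ to $w_i$. The part from this arrival at $w_i$ to the last visit of $w_i$ does not visit $w_{i-1}$ or $u$ and can be simulated by (ii) (or is empty). For $i<m$ the next move leads to $w_{i+1}\ne w_{i-1}$ and is simulated by (iii). At $w_m=v$ the last visit is the end of the phase, and (i) simulates the lift.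
\end{proof}

So the strong-to-weak blow-up is linear for $k=1$, and for each $k\ge2$ it is at least $(k-1)$-fold exponential by Theorem~\ref{thm:main}. We do not claim a matching general upper bound for $k\ge2$.

\begin{thebibliography}{1}
\bibitem{CPTA}
\emph{Complexity of Pebble Tree-Walking Automata},
\url{https://www.di.ens.fr/~segoufin/Papers/Mypapers/fct-web.pdf}.
\end{thebibliography}

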